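# Every finite cyclic group is quasi-periodic

## The factorization $\{0,4,8\}\oplus\{0,1,2,3\}$ of $\mathbb Z_{12}$

In $\mathbb Z_{12}$ take
$$A=\{0,4,8\},\qquad B=\{0,1,2,3\}.$$
Every $n\in\{0,\dots,11\}$ is a multiple of $4$ plus a remainder, in exactly one way, so every element of $\mathbb Z_{12}$ is $a+b$ with $a\in A$, $b\in B$ in exactly one way.

The set $A$ is invariant under translation by $4$. The set $B$ is an interval of length $4$ and is invariant under no nonzero translation. Still, $B$ has a hidden symmetry. Cut it into $B^{(0)}=\{0,1\}$ and $B^{(1)}=\{2,3\}$. Then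
$$A+B^{(0)}=\{0,1,4,5,8,9\},\qquad A+B^{(1)}=\{2,3,6,7,10,11\}.$$
Adding $6$ to $0,1,4,5,8,9$ gives $6,7,10,11,2,3$. So
$$A+B^{(1)}=6+\bigl(A+B^{(0)}\bigr),$$
although $B^{(1)}\neq 6+B^{(0)}=\{6,7\}$. The symmetry under the subgroup $\{0,6\}$ is invisible in $B$ and appears once $A$ is added.

The cut matters. With the parts $\{0,2\}$ and $\{1,3\}$ we get $A+\{0,2\}=\{\text{evens}\}$ and $A+\{1,3\}=\{\text{odds}\}$, and the odds are not $6+\{\text{evens}\}$. So having parts of equal size is not enough.

Does every such factorization of a cyclic group have a symmetry of this kind, on at least one of its two components? That is what we shall prove. First we make it precise.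

## Decomposable components and labels

Let $\Gamma$ be a finite additive Abelian group and $A,B\subseteq \Gamma$. We write $A\oplus B$ for $A+B$ when every element of $A+B$ has a unique representation $a+b$ with $a\in A$, $b\in B$.

**Definition (complementing pair).** $(A,B)$ is a complementing pair in $\Gamma$ if $A\oplus B=\Gamma$. In that case we write $g=a(g)+b(g)$ for the unique representation of $g\in\Gamma$.

**Definition (decomposable, quasi-periodic).** Let $(A,B)$ be a complementing pair and $H=\{h_0,\dots,h_{m-1}\}$ a subgroup of order $m\ge2$ with $h_0=0$. The component $B$ is decomposable by $H$ if $B$ can be partitioned into $m$ equal-sized subsets $B^{(0)},\dots,B^{(m-1)}$ with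
$$A\oplus B^{(k)}=h_k+\bigl(A\oplus B^{(0)}\bigr)\qquad (0\le k\le m-1).$$
Decomposability of $A$ is defined in the same way with the roles exchanged. The pair is quasi-periodic if at least one component is decomposable by some subgroup of order $m\ge 2$. The group is quasi-periodic if all complementing pairs in it are.

In the example above, $B$ is decomposable by $\{0,6\}$, and $A$ is decomposable by $\{0,4,8\}$ with parts $\{0\},\{4\},\{8\}$, since $\{4k\}\oplus B=4k+B$.

The conjecture attributed to Hajós in the source of the problem, "Quasi-Periodicity Of $\mathbb{Z}{p^{a} n{0}}$", http://zhou.ac.cn/articles/quasi.pdf, reads: all finite cyclic groups are quasi-periodic. Here we mean $\mathbb Z_n$ for $n\ge2$.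

It is convenient to rephrase decomposability as a labelling of $B$.

**Lemma 0 (labels).** Let $A\oplus B=\Gamma$ and let $H\le\Gamma$ have order at least $2$. Then $B$ is decomposable by $H$ if and only if there is a map $c:B\to H$ with
$$c\bigl(b(g+z)\bigr)=c\bigl(b(g)\bigr)+z\qquad\text{for all } g\in\Gamma,\ z\in H. \tag{1}$$

*Proof.* Suppose $B$ is decomposable. Put $D=A\oplus B^{(0)}$ and $c(b)=h_k$ for $b\in B^{(k)}$. Since $b(g)\in B^{(k)}$ means $g\in A\oplus B^{(k)}=h_k+D$, we have
$$c(b(g))=x\iff g\in x+D\qquad(x\in H).$$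
If $g\in x+D$ then $g+z\in (x+z)+D$, which is (1).

Conversely, given $c$, let $B^{(k)}=c^{-1}(h_k)$. Then $A\oplus B^{(k)}=\{g:c(b(g))=h_k\}$, and by (1) this is $h_k+\{g:c(b(g))=0\}=h_k+(A\oplus B^{(0)})$. Hence $|A||B^{(k)}|=|A||B^{(0)}|$, so the parts have equal size. $\square$

So we must attach to each $b\in B$ a label in $H$ such that moving $g$ by $z\in H$ moves the label of $b(g)$ by $z$. If $H$ is generated by $h$, it is enough to check (1) for $z=h$ and iterate.

**Periodic components.** A set $S$ is periodic if $g+S=S$ for some $g\ne0$. If $B$ is periodic with period $g$, then $B$ is decomposable by $H=\langle g\rangle$. Indeed $B$ is a union of cosets of $H$. Choose $T$ with one element from each of them and put $B^{(k)}=h_k+T$. Then $A\oplus B^{(k)}=h_k+(A\oplus T)$. The same holds for $A$. So only pairs with two non-periodic components can cause trouble.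

## Prime powers, and a pair in $\mathbb Z_{72}$ with no periods

**The case $n=q^\beta$.** Let $A\oplus B=\mathbb Z_{q^\beta}$ with $q$ prime, and let $\zeta=e^{2\pi i/q^\beta}$, $\omega=e^{2\pi i/q}$. Adding up over all of the group,
$$\Bigl(\sum_{a\in A}\zeta^a\Bigr)\Bigl(\sum_{b\in B}\zeta^b\Bigr)=\sum_{x=0}^{q^\beta-1}\zeta^x=0,$$
so one factor vanishes, say the one for $B$. Write each $y\in\{0,\dots,q^\beta-1\}$ as $y=y'+q^{\beta-1}y''$ with $0\le y'<q^{\beta-1}$ and $0\le y''<q$. Then $\zeta^{y}=\zeta^{y'}\omega^{y''}$, and
$$0=\sum_{i=0}^{q^{\beta-1}-1}\zeta^i\,\sum_{y\in B,\ y'=i}\omega^{y''}.$$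
The degree of $\mathbb Q(\zeta)$ over $\mathbb Q(\omega)$ is $\varphi(q^\beta)/\varphi(q)=q^{\beta-1}$, so $1,\zeta,\dots,\zeta^{q^{\beta-1}-1}$ are linearly independent over $\mathbb Q(\omega)$ and every inner sum is $0$. An inner sum is $\sum_{k\in T}\omega^k$ with $T\subseteq\{0,\dots,q-1\}$. The polynomial $\sum_{k\in T}X^k$ has degree at most $q-1$ and is divisible by $\Phi_q=1+X+\dots+X^{q-1}$, so $T$ is empty or everything. Hence $B$ is invariant under adding $q^{\beta-1}$. It is periodic, and the pair is quasi-periodic.

**Periodicity can fail.** One might hope to find a period in general. Here is a pair in $\mathbb Z_9\times\mathbb Z_8\cong\mathbb Z_{72}$ with no periodic component. Let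
$$A=\{0,1,2\}\times\{0,2\},$$
$$B=\bigl(\{0,3\}\times\{0,4\}\bigr)\cup\bigl(\{6\}\times\{2,6\}\bigr)\cup\bigl(\{0,3,6\}\times\{1\}\bigr)\cup\bigl(\{1,4,7\}\times\{5\}\bigr).$$
Here $|A|=6$, $|B|=4+2+3+3=12$, and $6\cdot12=72$, so it suffices to see that $A+B$ is everything. The four pieces of $B$ give

- $\{0,\dots,5\}\times\{0,2,4,6\}$, since $\{0,2\}+\{0,4\}=\{0,2,4,6\}$;
- $\{6,7,8\}\times\{2,4,6,0\}$;
- $\mathbb Z_9\times\{1,3\}$;
- $\mathbb Z_9\times\{5,7\}$, since $\{0,1,2\}+\{1,4,7\}=\mathbb Z_9$.

Together these are all of $\mathbb Z_9\times\mathbb Z_8$. If a set has a nonzero period, some multiple of that period has prime order and is again a period. So we need only test $(0,4)$ and $(3,0)$, which generate the subgroups of order $2$ and $3$. The element $(0,0)$ of $A$ is moved to $(0,4)\notin A$ and to $(3,0)\notin A$. The element $(0,1)$ of $B$ is moved by $(0,4)$ to $(0,5)\notin B$, and $(3,0)\in B$ is moved by $(3,0)$ to $(6,0)\notin B$. So neither component is periodic.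

The pair is quasi-periodic nonetheless. Split $B$ according to whether the second coordinate is below $4$. The lower part $B^{(0)}$ gives
$$A\oplus B^{(0)}=\bigl(\{0,\dots,5\}\times\{0,2\}\bigr)\cup\bigl(\{6,7,8\}\times\{2,4\}\bigr)\cup\bigl(\mathbb Z_9\times\{1,3\}\bigr),$$
and the upper part gives
$$A\oplus B^{(1)}=\bigl(\{0,\dots,5\}\times\{4,6\}\bigr)\cup\bigl(\{6,7,8\}\times\{6,0\}\bigr)\cup\bigl(\mathbb Z_9\times\{5,7\}\bigr)=(0,4)+\bigl(A\oplus B^{(0)}\bigr).$$
In this example and in $\mathbb Z_{12}$, the label is the leading digit $y''$ of the coordinate in the $2$-part of the group. The theorem says that this label always works, for every prime, on the correct component, and it tells us which component is correct.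

## Statement of the theorem

Let $q$ be a prime, $\beta\ge1$, $G$ a finite Abelian group with $q\nmid|G|$, and
$$\Gamma=G\times\mathbb Z_{q^\beta},\quad h=(0,q^{\beta-1}),\quad H=\langle h\rangle,\quad \zeta=e^{2\pi i/q^\beta},\quad \omega=e^{2\pi i/q}=\zeta^{q^{\beta-1}}.$$
$H$ is the unique subgroup of order $q$ of $\Gamma$. Let $\lambda(u,x)=\zeta^x$, a character of $\Gamma$. For a character $\chi$ and a finite set $S$ write $\chi(S)=\sum_{s\in S}\chi(s)$.

**Theorem.** Let $A\oplus B=\Gamma$. Then exactly one of $\lambda(A),\lambda(B)$ is $0$. The component on which $\lambda$ vanishes is decomposable by $H$. The other component is not decomposable by $H$.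

**Corollary.** Let $n\ge2$. For every complementing pair $(A,B)$ of $\mathbb Z_n$ and every prime $q\mid n$, exactly one of $A,B$ is decomposable by the subgroup of order $q$. If $q^\beta\,\|\,n$, it is the component whose mask polynomial ($\sum_{a\in A}X^a$ or $\sum_{b\in B}X^b$) is divisible by the cyclotomic polynomial $\Phi_{q^\beta}$. In particular every $\mathbb Z_n$ is quasi-periodic. More generally, every finite Abelian group having at least one nontrivial cyclic Sylow subgroup is quasi-periodic.

So the conjecture is true. For $\beta=1$, the existence of a component decomposable by the subgroup of order $q$ is one of the known results supplied with the problem. We shall not use it.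

*Running example.* Identify $\mathbb Z_{12}$ with $\mathbb Z_3\times\mathbb Z_4$ by $n\mapsto(n\bmod3,\,n\bmod4)$, and take $q=2$, $\beta=2$, $G=\mathbb Z_3$. Then $h=(0,2)$ corresponds to $6$, and
$$A=\{(0,0),(1,0),(2,0)\},\qquad B=\{(0,0),(1,1),(2,2),(0,3)\}.$$
We get $\lambda(A)=3$ and $\lambda(B)=1+i-1-i=0$, and $B$ was indeed the component decomposable by $\{0,6\}$.

## Characters and dilations

*This section turns "complementing pair" into a statement about zeros of characters, and deduces that one component may be multiplied by a unit.*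

Recall that a function on a finite Abelian group is determined by its sums against all characters, and that a nontrivial character sums to $0$ over the group. For $A',B'\subseteq\Gamma$ let $r(g)$ be the number of representations of $g$ as $a+b$ with $a\in A'$, $b\in B'$. Then $\sum_g r(g)\chi(g)=\chi(A')\chi(B')$. We have $A'\oplus B'=\Gamma$ iff $r$ is the constant function $1$, whose sum against $\chi$ is $|\Gamma|$ for trivial $\chi$ and $0$ otherwise. Hence, for sets with $|A'||B'|=|\Gamma|$,
$$A'\oplus B'=\Gamma\iff \chi(A')\chi(B')=0\ \text{ for every nontrivial character }\chi. \tag{2}$$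

**Lemma 1.** Let $A\oplus B=\Gamma$. If $\gcd(t,|\Gamma|)=1$, then $tA\oplus B=\Gamma$, where $tA=\{ta:a\in A\}$.

*Proof.* Multiplication by $t$ is injective on $\Gamma$, so $|tA|=|A|$. Let $N=|\Gamma|$. All values of characters are powers of $e^{2\pi i/N}$. The field $\mathbb Q(e^{2\pi i/N})$ has an automorphism $\sigma_t$ sending $e^{2\pi i/N}$ to its $t$-th power. Then
$$\chi(tA)=\sum_{a\in A}\chi(a)^t=\sigma_t(\chi(A)),$$
so $\chi(tA)=0$ iff $\chi(A)=0$. By (2) for $(A,B)$ we have $\chi(tA)\chi(B)=0$ for all nontrivial $\chi$, and by (2) again $tA\oplus B=\Gamma$. $\square$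

## One coset of $H$: only one side moves

*To use the leading digit as a label we must know what happens to $a(g)$ and $b(g)$ when $g$ is replaced by $g+h$. This section shows that, as far as $\mathbb Z_{q^\beta}$-components are concerned, the change is made entirely by one of the two sides, and by the same side along a whole coset of $H$.*

A priori the step $h$ could be shared. In $\mathbb Z_4$, with $h=2$, one could imagine $0=0+0$ and $2=1+1$, with both sides moving by $1$. But then $A$ and $B$ both contain $0$ and $1$. By Lemma 1 with $t=-1$, the sum of $-A$ and $B$ is also direct, whereas $-1\in -A$ and $1\in B$ give $(-1)+1=0=0+0$. A dilation produced a collision. The next proof chooses the dilation that does this in general.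

**Lemma 2 (dichotomy).** Let $A\oplus B=\Gamma$ and $g\in\Gamma$. For $j=0,\dots,q-1$ let $a_j=a(g+jh)$ and $b_j=b(g+jh)$, with $\mathbb Z_{q^\beta}$-components $x_j$ and $y_j$. Then exactly one of the following holds:

- (B-varying) all $x_j$ are equal, and $y_j=y_0+jq^{\beta-1}$ for all $j$;
- (A-varying) all $y_j$ are equal, and $x_j=x_0+jq^{\beta-1}$ for all $j$.

*Proof.* From $a_j+b_j=g+jh$ we have $x_j+y_j=x_0+y_0+jq^{\beta-1}$.

**Step 1: for $j\ne k$, either $x_j=x_k$ or $y_j=y_k$.** Suppose neither holds and put $\delta=x_j-x_k\ne0$. Since $y_j-y_k=(j-k)q^{\beta-1}-\delta$ and $y_j\ne y_k$, also $\delta\ne(j-k)q^{\beta-1}$. We look for a unit $\tau$ of $\mathbb Z_{q^\beta}$ with $(\tau-1)\delta=-(j-k)q^{\beta-1}$. Write $\delta=q^vd$ with $d$ a unit and $0\le v\le\beta-1$, and set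
$$\tau=1-(j-k)q^{\beta-1-v}d^{-1}.$$
Then $(\tau-1)\delta=-(j-k)q^{\beta-1}$ as wanted. It remains to see that $\tau$ is a unit. If $v<\beta-1$, then $\tau\equiv1\pmod q$. If $v=\beta-1$, then $\tau=1-(j-k)d^{-1}$ is divisible by $q$ only if $d\equiv j-k\pmod q$, that is, only if $\delta=q^{\beta-1}d=(j-k)q^{\beta-1}$, which is excluded.

By the Chinese remainder theorem there is an integer $t$ with $t\equiv1\pmod{|G|}$ and $t\equiv\tau\pmod{q^\beta}$. Then $\gcd(t,|\Gamma|)=1$ and $t(u,x)=(u,\tau x)$ for $(u,x)\in\Gamma$. So $ta_j+b_j=g+jh+(0,(\tau-1)x_j)$, and likewise for $k$. Subtracting,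
$$(ta_j+b_j)-(ta_k+b_k)=\bigl(0,\,(j-k)q^{\beta-1}+(\tau-1)\delta\bigr)=0.$$
By Lemma 1 the sum $tA\oplus B$ is direct, so $ta_j=ta_k$. Hence $a_j=a_k$ and $\delta=0$, a contradiction.

**Step 2: from pairs of indices to all indices.** If all $x_j$ are equal, the formula for $y_j$ follows from the first line of the proof. Otherwise $x_j\ne x_k$ for some $j,k$, and Step 1 gives $y_j=y_k$. Any index $l$ has $x_l\ne x_j$ or $x_l\ne x_k$, so by Step 1 $y_l=y_j$ or $y_l=y_k$, which is the same value. So all $y$'s are equal, and the formula for $x_j$ follows. Both alternatives cannot hold together, since $x_j+y_j$ depends on $j$. $\square$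

Replacing $g$ by $g+kh$ only shifts the lists $(x_j),(y_j)$ cyclically, because $qh=0$. So the type belongs to the coset $g+H$, and every coset of $H$ is either A-varying or B-varying.

*Running example.* In $\mathbb Z_{12}$ with $H=\{0,6\}$: $0=0+0$ and $6=4+2$. The element of $A$ changes from $0$ to $4$, but both are $0$ modulo $4$, while the element of $B$ changes from $0$ to $2$ modulo $4$. The coset is B-varying. Only the $\mathbb Z_{q^\beta}$-components are compared. The $G$-components may change on both sides.

If every coset is B-varying, then passing from $g$ to $g+h$ adds $q^{\beta-1}$ to the second component of $b(g)$, so the leading digit of $b(g)$ is a label as in (1). What remains is to exclude that some cosets are A-varying and others B-varying.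

## Digits, and the zeros of $\lambda$ twisted by characters of $G$

*This section translates the vanishing of a character on a set into separate equations, one for each value of the lower digits.*

For $x\in\mathbb Z_{q^\beta}=\{0,\dots,q^\beta-1\}$ write $x=x'+q^{\beta-1}x''$ with $0\le x'<q^{\beta-1}$ and $0\le x''<q$. For $q=2,\beta=2$ the elements $0,1,2,3$ have $(x',x'')=(0,0),(1,0),(0,1),(1,1)$. We have $\zeta^x=\zeta^{x'}\omega^{x''}$, and adding $q^{\beta-1}$ keeps $x'$ and raises $x''$ by $1$ modulo $q$. In particular the cosets of $H$ are the sets $(u,s)+H=\{(u,x):x'=s\}$ with $u\in G$ and $0\le s<q^{\beta-1}$.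

For a character $\psi$ of $G$ (we write $\psi\in\widehat G$) put $\chi_\psi(u,x)=\psi(u)\zeta^x$. This is a nontrivial character of $\Gamma$, and $\chi_1=\lambda$. For $S\subseteq\Gamma$ and $0\le i<q^{\beta-1}$ put
$$S_i^{\psi}=\sum_{(u,x)\in S,\ x'=i}\psi(u)\,\omega^{x''},\qquad S_i^{0,\psi}=\sum_{(u,x)\in S,\ x'=i}\psi(u).$$

**Lemma 3.** $\chi_\psi(S)=0$ if and only if $S_i^\psi=0$ for all $i$.

*Proof.* We have $\chi_\psi(S)=\sum_i\zeta^iS_i^\psi$. Let $e$ be the exponent of $G$, so $q\nmid e$, and let
$$F=\mathbb Q(e^{2\pi i/e},\omega)=\mathbb Q(e^{2\pi i/(eq)}).$$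
All $S_i^\psi$ lie in $F$. Also $F(\zeta)=\mathbb Q(e^{2\pi i/(eq^\beta)})$. Since $\mathbb Q(e^{2\pi i/N})$ has degree $\varphi(N)$ over $\mathbb Q$ and $q\nmid e$,
$$[F(\zeta):F]=\frac{\varphi(eq^\beta)}{\varphi(eq)}=q^{\beta-1}.$$
So $1,\zeta,\dots,\zeta^{q^{\beta-1}-1}$ are linearly independent over $F$. $\square$

## Mixed types, and why $\lambda$ alone does not exclude them

*We encode the types of the cosets at one level $s$ by two functions on $G$, compute their Fourier transforms, and see what is missing.*

Fix $s\in\{0,\dots,q^{\beta-1}-1\}$. Define $F_A,F_B:G\to\mathbb C$ as follows.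

- If $(u,s)+H$ is A-varying, and $y$ is the common second component of the $b$'s, put $F_A(u)=\omega^{y''}$ and $F_B(u)=0$.
- If $(u,s)+H$ is B-varying, and $x$ is the common second component of the $a$'s, put $F_A(u)=0$ and $F_B(u)=\omega^{x''}$.

So $F_A$ is supported on the A-varying cosets and $F_B$ on the B-varying ones. In the running example with $s=0$ all cosets are B-varying and the $a$'s have second component $0$, so $F_A=0$ and $F_B=1$. Write $\widehat F(\psi)=\sum_{u\in G}F(u)\psi(u)$.

**Lemma 4.** For every $\psi\in\widehat G$,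
$$\chi_\psi(B)=0\Rightarrow\widehat F_A(\psi)=0,\qquad \chi_\psi(A)=0\Rightarrow\widehat F_B(\psi)=0. \tag{3}$$

*Proof.* Consider
$$\Sigma=\sum\psi(u_a+u_b)\,\omega^{y_b''},$$
where the sum runs over all pairs $a=(u_a,x_a)\in A$, $b=(u_b,y_b)\in B$ with $x_a'+y_b'\equiv s\pmod{q^{\beta-1}}$. We compute it twice.

Sorting the pairs by $i=x_a'$ and $i'=y_b'$,
$$\Sigma=\sum_{i+i'\equiv s}A_i^{0,\psi}\,B_{i'}^{\psi}.$$

On the other hand, the condition says that the second component of $a+b$ is congruent to $s$ modulo $q^{\beta-1}$. So $(a,b)\mapsto a+b$ is a bijection from these pairs to the union of the cosets $(u,s)+H$, $u\in G$, and $\psi(u_a+u_b)=\psi(u)$ on the coset $(u,s)+H$. On a B-varying coset the $q$ elements have $y_j=y_0+jq^{\beta-1}$, so $y_j''$ runs over all residues modulo $q$, and the coset contributes $\psi(u)\sum_{k=0}^{q-1}\omega^k=0$. On an A-varying coset all $y_j$ equal $y$, and the contribution is $q\,\psi(u)\,\omega^{y''}=q\,\psi(u)F_A(u)$. Hence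
$$\sum_{i+i'\equiv s}A_i^{0,\psi}\,B_{i'}^{\psi}=q\,\widehat F_A(\psi).$$
If $\chi_\psi(B)=0$, all $B_{i'}^\psi$ vanish by Lemma 3, so $\widehat F_A(\psi)=0$.

For the second implication use the weight $\omega^{x_a''}$ instead of $\omega^{y_b''}$, over the same pairs. Now A-varying cosets contribute $0$ and B-varying ones contribute $q\,\psi(u)F_B(u)$, so $\sum_{i+i'\equiv s}A_i^{\psi}B_{i'}^{0,\psi}=q\,\widehat F_B(\psi)$. If $\chi_\psi(A)=0$, the left side is $0$ by Lemma 3. $\square$

Suppose now that $\lambda(B)=0$. We want $F_A=0$.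

If $G$ is trivial we are done, since $\widehat F_A(1)=F_A(0)=0$. In general, (3) with $\psi=1$ says only that $\sum_uF_A(u)=0$, and a nonzero function can do that. Take $G=\mathbb Z_3$, $q=2$, $\beta=1$, $\omega=-1$, and imagine the pattern
$$F_A=(1,-1,0),\qquad F_B=(0,0,1)\tag{4}$$
of values at $u=0,1,2$: two A-varying cosets and one B-varying coset. The condition $\widehat F_A(1)=0$ does not exclude it.

The next thought is Fourier inversion: if $\chi_\psi(B)=0$ for all $\psi$, then $\widehat F_A=0$ and $F_A=0$. But (2) gives, for each $\psi$ separately, only that $\chi_\psi(A)=0$ or $\chi_\psi(B)=0$, and the vanishing side can depend on $\psi$. In $\mathbb Z_6\cong\mathbb Z_3\times\mathbb Z_2$, via $n\mapsto(n\bmod 3,n\bmod2)$, take $A=\{0,2,4\}=\mathbb Z_3\times0$ and $B=\{0,1\}=\{(0,0),(1,1)\}$, with $q=2$. Then $\lambda(B)=1-1=0$. For $\psi\neq1$, however, $\chi_\psi(B)=1-\psi(1)\ne0$, and it is $\chi_\psi(A)=\sum_u\psi(u)$ that vanishes. For these $\psi$ we learn that $\widehat F_B(\psi)=0$ and get no direct information about $\widehat F_A(\psi)$. This is where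 the plain Fourier argument stops.

## Reduction modulo a prime above $q$

*Here we pass the information about $\widehat F_B$ over to $\widehat F_A$. The two functions have complementary supports, and their nonzero values are powers of $\omega$. A power of $\omega$ is $1$ modulo a prime above $q$, so modulo that prime $F_A+F_B$ is the constant $1$, whose transform vanishes at every $\psi\neq1$. There, if one of $\widehat F_A(\psi),\widehat F_B(\psi)$ is zero, the other is zero modulo the prime. And a congruence is enough, because the values of $F_A$ are $0$ or units.*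

We use the following textbook facts. Let $\mathcal O$ be the ring of integers of $F$. Since $1/q$ is not an algebraic integer, $q$ is not a unit in $\mathcal O$, so there is a prime ideal $\mathfrak Q$ of $\mathcal O$ containing $q$, and $\mathfrak Q\cap\mathbb Z=q\mathbb Z$. The binomial coefficients $\binom qk$ with $0<k<q$ are divisible by $q$, so $(\omega-1)^q\equiv\omega^q+(-1)^q=1+(-1)^q\equiv0\pmod{\mathfrak Q}$. (For odd $q$ the last number is $0$, for $q=2$ it is $2$.) As $\mathfrak Q$ is prime, $\omega\equiv1\pmod{\mathfrak Q}$. Roots of unity in $F$ are units of $\mathcal O$, so none lies in $\mathfrak Q$. For $q=2$ and $G=\mathbb Z_3$, for instance, $\omega=-1$, and $-1\equiv1$ modulo any prime containing $2$.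

**Lemma 5 (no mixing).** If $\lambda(B)=0$, every coset of $H$ is B-varying. If $\lambda(A)=0$, every coset of $H$ is A-varying.

*Proof.* Fix $s$, with $F_A,F_B$ as above. The values of $F_A$, $F_B$, their transforms, and the values of all $\psi\in\widehat G$ lie in $\mathcal O$.

**Step 1: for $\psi\ne1$, both $\widehat F_A(\psi)$ and $\widehat F_B(\psi)$ lie in $\mathfrak Q$.** For each $u$, one of $F_A(u),F_B(u)$ is $0$ and the other is a power of $\omega$, so $F_A(u)+F_B(u)\equiv1\pmod{\mathfrak Q}$. Hence for $\psi\ne1$
$$\widehat F_A(\psi)+\widehat F_B(\psi)\equiv\sum_{u\in G}\psi(u)=0\pmod{\mathfrak Q}.$$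
Since $\chi_\psi$ is nontrivial, (2) gives $\chi_\psi(A)\chi_\psi(B)=0$, so by (3) at least one of $\widehat F_A(\psi)$, $\widehat F_B(\psi)$ is equal to $0$. Therefore the other lies in $\mathfrak Q$ too.

**Step 2: if $\lambda(B)=0$, then $F_A=0$.** By (3) with $\psi=1$ we have $\widehat F_A(1)=0$. With Step 1, $\widehat F_A(\psi)\in\mathfrak Q$ for all $\psi\in\widehat G$. By Fourier inversion on $G$,
$$|G|\,F_A(u)=\sum_{\psi\in\widehat G}\widehat F_A(\psi)\,\overline{\psi(u)}\in\mathfrak Q\qquad\text{for all }u\in G.$$
Since $q\nmid|G|$, the integer $|G|$ is not in $\mathfrak Q$. As $\mathfrak Q$ is prime, $F_A(u)\in\mathfrak Q$. But $F_A(u)$ is $0$ or a root of unity, so $F_A(u)=0$. Thus no coset $(u,s)+H$ is A-varying. Since $s$ was arbitrary, all cosets are B-varying.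

**Step 3: the case $\lambda(A)=0$.** Now (3) with $\psi=1$ gives $\widehat F_B(1)=0$. With Step 1 all $\widehat F_B(\psi)$ lie in $\mathfrak Q$, and the inversion argument of Step 2 applied to $F_B$ gives $F_B=0$ for every $s$. So all cosets are A-varying. $\square$

The pattern (4) is indeed excluded. For $\psi\ne1$ we have $\widehat F_A(\psi)=1-\psi(1)\ne0$ and $\widehat F_B(\psi)=\psi(2)\neq0$, whereas a complementing pair makes one of the two vanish.

## Proof of the Theorem

**Step 1: exactly one of $\lambda(A),\lambda(B)$ is $0$.** The character $\lambda=\chi_1$ is nontrivial, so $\lambda(A)\lambda(B)=0$ by (2). If both were $0$, Lemma 5 would make each coset of $H$ both A-varying and B-varying, contradicting Lemma 2. The statement is symmetric in $A$ and $B$, so from now on let $\lambda(B)=0$ and $\lambda(A)\ne0$.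

**Step 2: $B$ is decomposable by $H$.** We check that the leading digit is a label. Put $c(u,y)=y''h$ for $(u,y)\in B$. Since $h$ has order $q$, this is a well-defined map $B\to H$. By Lemma 5 every coset is B-varying, so passing from $g$ to $g+h$ adds $q^{\beta-1}$ to the second component of $b(g)$, and raises its digit $y''$ by $1$ modulo $q$. That is, $c(b(g+h))=c(b(g))+h$. Iterating, (1) holds for all $z\in H$, and Lemma 0 applies. Explicitly, with $B^{(k)}=\{(u,y)\in B:y''=k\}$ we have $A\oplus B^{(k)}=kh+(A\oplus B^{(0)})$ for $0\le k<q$, and the parts have equal size.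

**Step 3: $A$ is not decomposable by $H$.** Suppose it is, with parts $A^{(k)}$, and let $D=A^{(0)}\oplus B$. The sets $A^{(k)}\oplus B=h_k+D$ partition $\Gamma$. So for each $g$ there is exactly one $k$ with $g-h_k\in D$, which means that $D$ meets the coset $g+H$ exactly once. As the cosets are the sets $\{(u,x):x'=s\}$, there is a function $d$ with
$$D=\bigl\{(u,\,s+q^{\beta-1}d(u,s)):u\in G,\ 0\le s<q^{\beta-1}\bigr\},\qquad 0\le d(u,s)<q.$$
Moreover $\lambda(D)=\lambda(A^{(0)})\lambda(B)=0$. By Lemma 3 with $\psi=1$, for each $s$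
$$\sum_{u\in G}\omega^{d(u,s)}=0.$$
Modulo $\mathfrak Q$ every term is $1$, so $|G|\in\mathfrak Q\cap\mathbb Z=q\mathbb Z$, contradicting $q\nmid|G|$. $\blacksquare$

## Proof of the Corollary

Complementing pairs and decomposability are carried along by group isomorphisms. If the Sylow $q$-subgroup of a finite Abelian group is cyclic of order $q^\beta>1$, the group is isomorphic to $G\times\mathbb Z_{q^\beta}$ with $q\nmid|G|$. By the Theorem every complementing pair in it has a component decomposable by the subgroup of order $q$. So the group is quasi-periodic, with $m=q$.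

Now let $n\ge2$, let $q$ be a prime dividing $n$, and let $q^\beta\|n$. By the Chinese remainder theorem $k\mapsto(k\bmod n/q^\beta,\ k\bmod q^\beta)$ is an isomorphism $\mathbb Z_n\to G\times\mathbb Z_{q^\beta}$ with $G=\mathbb Z_{n/q^\beta}$. Under it $\lambda$ becomes the character $k\mapsto\zeta^k$, and $H$ is the subgroup of order $q$. So $\lambda(A)=\sum_{a\in A}\zeta^a$ is the value of the mask polynomial of $A$ at $\zeta$. It is $0$ iff that polynomial is divisible by $\Phi_{q^\beta}$, the minimal polynomial of $\zeta$ over $\mathbb Q$. The same holds for $B$. The Theorem now gives all remaining assertions. Since every $n\ge2$ has a prime divisor, every $\mathbb Z_n$ is quasi-periodic. $\square$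

For the opening pair in $\mathbb Z_{12}$: $1+X+X^2+X^3$ is divisible by $\Phi_4=1+X^2$, so $B$ is decomposable by $\{0,6\}$ and $A$ is not. And $1+X^4+X^8$ vanishes at $e^{2\pi i/3}$, hence is divisible by $\Phi_3$, so $A$ is decomposable by $\{0,4,8\}$ and $B$ is not.

## Composite subgroups, and groups whose Sylow subgroup is not cyclic

**Composite subgroups reduce to prime ones.** Let $B$ be decomposable by a subgroup $H$ of any finite Abelian group. Index the parts by the elements of $H$, so that $A\oplus B^{(x)}=x+D$ for $x\in H$. Let $H'\le H$ be nontrivial and let $C$ be a set of representatives of $H/H'$. For $y\in H'$ put $B'^{(y)}=\bigcup_{c\in C}B^{(c+y)}$. Every element of $H$ is $c+y$ for exactly one pair $(c,y)$, so these sets partition $B$ into equal-sized parts, and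
$$A\oplus B'^{(y)}=\bigcup_{c\in C}(c+y+D)=y+\bigl(A\oplus B'^{(0)}\bigr).$$
So $B$ is decomposable by $H'$. Decomposability by subgroups of prime order is therefore the basic case, and for $\mathbb Z_n$ the Corollary settles it for every pair and every prime $q\mid n$.

**Prime order cannot in general be replaced by composite order.** Let $p,q,r$ be distinct primes, $\Gamma=\mathbb Z_p\times\mathbb Z_q\times\mathbb Z_r\cong\mathbb Z_{pqr}$, and let $\alpha:\mathbb Z_r\to\mathbb Z_p$ and $f:\mathbb Z_q\to\mathbb Z_r$ be non-constant. Set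
$$A=\{(\alpha(i),0,i):i\in\mathbb Z_r\},\qquad B=\{(x,y,f(y)):x\in\mathbb Z_p,\ y\in\mathbb Z_q\}.$$
Given $(u,y,v)\in\Gamma$, a representation must have the given $y$, then $i=v-f(y)$, then $x=u-\alpha(i)$, and this works. So $A\oplus B=\Gamma$ and
$$b(u,y,v)=\bigl(u-\alpha(v-f(y)),\,y,\,f(y)\bigr). \tag{5}$$
Since $|A|=r$ is divisible by neither $p$ nor $q$, $A$ cannot be split into $p$ or $q$ equal parts. By the Corollary $B$ is decomposable by the subgroup of order $p$ and by the subgroup of order $q$.

However, $B$ is not decomposable by $H_{pq}=\mathbb Z_p\times\mathbb Z_q\times0$. Suppose it were. Take a label as in Lemma 0 and let $c(x,y)\in\mathbb Z_p$ be the $\mathbb Z_p$-coordinate of the label of $(x,y,f(y))$. We apply (1) to two shifts.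

- Shift by $(1,0,0)$. By (5) this keeps $y$ and changes $x$ to $x+1$, and it must raise $c$ by $1$. Every element of $B$ occurs as some $b(g)$, so $c(x,y)=x+\gamma(y)$ for some function $\gamma:\mathbb Z_q\to\mathbb Z_p$.
- Shift by $(0,1,0)$. This must preserve $c$. By (5), after canceling $u$, for all $y,v$
$$-\alpha(v-f(y))+\gamma(y)=-\alpha(v-f(y+1))+\gamma(y+1).$$

As $f$ is not constant on $\mathbb Z_q$, there is $y$ with $\epsilon=f(y)-f(y+1)\ne0$. Fix it, put $w=v-f(y)$, so that $v-f(y+1)=w+\epsilon$, and get
$$\alpha(w+\epsilon)-\alpha(w)=\kappa\quad\text{for all }w\in\mathbb Z_r,\qquad \kappa=\gamma(y+1)-\gamma(y).$$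
Summing over $w\in\mathbb Z_r$ gives $0=r\kappa$ in $\mathbb Z_p$, so $\kappa=0$. Hence $\alpha(w+\epsilon)=\alpha(w)$ for all $w$. Since $\epsilon$ generates $\mathbb Z_r$, $\alpha$ is constant, a contradiction.

**"Exactly one" needs the cyclic Sylow hypothesis.** In $\mathbb Z_q\times\mathbb Z_q$ take $A=\mathbb Z_q\times0$, $B=0\times\mathbb Z_q$, $H=\{(t,t):t\in\mathbb Z_q\}$, and partition both sets into singletons. Then
$$A\oplus\{(0,k)\}=\mathbb Z_q\times\{k\}=(k,k)+A,\qquad \{(k,0)\}\oplus B=\{k\}\times\mathbb Z_q=(k,k)+B,$$
so both components are decomposable by the same subgroup $H$ of order $q$.
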